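\title{Subgroups of Thompson's group $F$ with exponential distortion}

\begin{abstract}
We show that Thompson's group $F$ has a subgroup, generated by three explicit elements, whose distortion function in $F$ is equivalent to $2^n$. The subgroup belongs to a family $H_A\le F$ indexed by square integer matrices $A$, and we determine the distortion of every $H_A$ in $F$, $T$ and $V$: it is equivalent to $n\sum_{s=0}^{n}\|A^s\|$. The functions $n,n^2,n^3,\dots$ and $2^n$ all occur. The groups $H_A$ lie in a permutational wreath product $\mathbb Z^d\wr_X Q\le F$ in which the set $X$ carries an equivariant, non-injective parent map; large coefficients are created along two branches and cancel where the branches meet.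
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Thompson's group $F$ is the group, under composition, of the orientation-preserving homeomorphisms of $[0,1]$ that are piecewise linear with finitely many breakpoints, whose slopes are powers of $2$, and whose breakpoints have dyadic rational coordinates. It is finitely generated.

Let $G$ be a group with finite generating set $S$, and let $|g|_S$ denote word length. Let $H\le G$ be a subgroup with finite generating set $S'$. The \emph{distortion function} of $H$ in $G$ is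
\[
\Delta(n)=\max\{\,|h|_{S'} : h\in H,\ |h|_S\le n\,\}.
\]
It measures how much longer the way from $1$ to an element of $H$ becomes when one is forbidden to leave $H$. Write $f\preceq g$ if $f(n)\le Cg(Cn+C)+Cn+C$ for some constant $C$, and $f\simeq g$ if $f\preceq g$ and $g\preceq f$. All functions compared below are nondecreasing; for these $\preceq$ is transitive and $C$ may be taken to be an integer. Up to $\simeq$, the function $\Delta$ does not depend on $S$ and $S'$, so we write $|\cdot|_G$ and $|\cdot|_H$ for word lengths. The subgroup $H$ is \emph{undistorted} if $\Delta(n)\simeq n$, as is the case for $H=G$.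

The simplest source of exponential distortion is a relation $\tau\alpha\tau^{-1}=\alpha^2$. In the group of maps of $\mathbb R$ generated by $\alpha(x)=x+1$ and $\tau(x)=2x$ we have $\tau^n\alpha\tau^{-n}=\alpha^{2^n}$, so an element of length $2^n$ in $\langle\alpha\rangle$ has length at most $2n+1$ in the ambient group. Nothing of this kind happens in $F$. Let $1\ne g\in F$ and let $x$ be the infimum of the points moved by $g$. Then $g(x)=x$, and the right derivative of $g$ at $x$ is $2^m$ with $m\ne0$, since otherwise $g$ would be the identity just to the right of $x$. So $g^n$ has a slope $2^{mn}$. By the chain rule, all slopes of a product of $N$ generators of $F$ lie between $2^{-CN}$ and $2^{CN}$ for a fixed $C$. Hence $|g^n|_F\ge |mn|/C$: every cyclic subgroup of $F$ is undistorted. In the same spirit, an element of length $n$ in $F$ is described by a pair of binary trees with $O(n)$ nodes (Section~\ref{sec:count}), so it seems to have no room to store a number of size $2^n$. One might therefore guess that distortion in $F$ is at most polynomial.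

Polynomial distortion does occur. Guba and Sapir gave an example of a subgroup of $F$ with quadratic distortion, and this example can be generalized to give, for every integer $m\ge1$, finitely generated subgroups of $F$ with $\Delta(n)\simeq n^m$. In \cite{book} one reads: ``It is not known whether $F$ has subgroups with higher distortion, for example, exponential.'' The question is thus whether $F$ has a finitely generated subgroup with $\Delta\not\preceq n^m$ for every integer $m\ge1$, and in particular one with $\Delta(n)\simeq2^n$. We show that it does.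

\subsection{The elements and the results}\label{sub:results}

Maps act on the left. For a finite word $w$ in the letters $0,1$ let $[w]\subseteq[0,1]$ be the closed interval of reals that have a binary expansion starting with $w$; its length is $2^{-|w|}$. We write $w\mapsto w'$ for the increasing affine bijection $[w]\to[w']$. It replaces the prefix $w$ by $w'$, so it maps $[wz]$ onto $[w'z]$ for every word $z$. Two words are \emph{incomparable} if neither is a prefix of the other; this happens exactly when their intervals have disjoint interiors. A finite list of pairwise incomparable words is \emph{complete} if their intervals cover $[0,1]$.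

Two complete lists of the same length and a bijection $w\mapsto w'$ between them define a right-continuous bijection of $[0,1)$, which acts by $w\mapsto w'$ on $[w]$ with its right endpoint removed. These bijections form Thompson's group $V$, and those that preserve the cyclic order of the intervals form $T$. Those that preserve the linear order form $F$. Indeed, they extend to homeomorphisms of the required kind; conversely, if $g\in F$ and $M$ is large, then on each $[w]$ with $|w|=M$ we have $g(x)=2^{i}x+c$ with $c\in 2^{i-M}\mathbb Z$, so $g[w]$ is again of the form $[w']$. Thus $F\subset T\subset V$. An element is \emph{supported in} $J$ if it is the identity outside $J$.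

Let $\theta\in F$ be given by $00\mapsto0$, $01\mapsto10$, $1\mapsto11$. By \emph{$\theta$ inside $[w]$} we mean the element of $F$ given by $w00\mapsto w0$, $w01\mapsto w10$, $w1\mapsto w11$ on $[w]$ and by the identity elsewhere. It has slope $2$ at the left end of $[w]$, hence infinite order. Put $u=01$, so that $[u]=[\frac14,\frac12]$, and fix an integer $d\ge1$. We use the following elements of $F$.
\begin{itemize}
\item $a$ is $\theta$ inside $[u]$.
\item $t$ is given by the two complete lists below, each written from left to right: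
\[
\begin{array}{ccccccc}
00&0100&010100&010101&01011&011&1\\
\downarrow&\downarrow&\downarrow&\downarrow&\downarrow&\downarrow&\downarrow\\
000&0010&0011&01&10&110&111
\end{array}
\]
\item $f_j$, for $1\le j\le d$, is $\theta$ inside $[u\,01\,11\,1^j0]$.
\end{itemize}
The words $u\,01\,11\,1^j0$ are pairwise incomparable, so the $f_j$ commute, and $b\mapsto f^b=\prod_jf_j^{b_j}$ is an injective homomorphism $\mathbb Z^d\to F$. Let
\[
Q=\langle a,t\rangle,\qquad G_d=\langle a,t,f_1,\dots,f_d\rangle .
\]
For a matrix $A\in M_d(\mathbb Z)$ and the standard basis $\varepsilon_1,\dots,\varepsilon_d$ of $\mathbb Z^d$ let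
\[
\mu_j=f_j\cdot tf^{-A\varepsilon_j}t^{-1},\qquad H_A=\langle a,t,\mu_1,\dots,\mu_d\rangle\le G_d\le F .
\]
Let $\|\cdot\|$ be the operator norm for the $\ell^1$ norm $\|\cdot\|_1$, that is, the largest $\ell^1$ norm of a column, and put $\sigma_A(n)=\sum_{s=0}^n\|A^s\|$.

\begin{theorem}\label{thm:exp}
The subgroup $H=\langle a,\ t,\ f_1tf_1^{-2}t^{-1}\rangle$ of $F$ has distortion $\Delta(n)\simeq2^n$ in $F$. In particular $\Delta\not\preceq n^m$ for every integer $m\ge1$.
\end{theorem}

\begin{theorem}\label{thm:family}
Let $d\ge1$ and $A\in M_d(\mathbb Z)$, and let $\Gamma$ be any finitely generated group with $G_d\le\Gamma\le V$, for instance $\Gamma=G_d,F,T,V$. Then the distortion of $H_A$ in $\Gamma$ is $\simeq n\,\sigma_A(n)$. Hence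
\begin{itemize}
\item it is $\simeq2^n$ if the spectral radius of $A$ is greater than $1$;
\item it is $\simeq n$ if $A$ is nilpotent;
\item otherwise it is $\simeq n^{b+1}$, where $b$ is the largest size of a Jordan block of $A$ for an eigenvalue of modulus $1$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:exp} is the case $d=1$, $A=(2)$, $\Gamma=F$.

\subsection{The idea}

The guess above overlooks cancellation. The generator $f_1\cdot tf_1^{-2}t^{-1}$ of $H$ creates one copy of $f_1$ at some place of the interval at the price of a debt of two copies at another place, its parent. Paying the debt creates a debt of four copies at the grandparent, and so on. A debt of $2^n$ copies is long in $F$ as well; but if two places have a common $n$-th ancestor, then a copy of $f_1$ at one of them and a copy of $f_1^{-1}$ at the other create opposite debts that cancel. The result is short in $F$, while every word for it in $H$ has to carry out all the payments.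

Section~\ref{sec:model} develops this mechanism in an abstract wreath product; it contains the whole lower bound. Sections~\ref{sec:normal} and~\ref{sec:orbit} show that $G_d$ is such a wreath product. For the upper bound, Section~\ref{sec:count} bounds the data of an element by the size of its tree pair, and Section~\ref{sec:upper} turns these data into a word in the generators of $H_A$. Section~\ref{sec:growth} evaluates $n\sigma_A(n)$.

\section{Parent maps and division by $1-Ap_*$}\label{sec:model}

\subsection{The setting}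

Let $Q$ be a group with finite generating set $S$, acting transitively on a set $X$, and let $x_0\in X$. Let $B$ be the abelian group of finitely supported functions $k\colon X\to\mathbb Z^d$, $\xi\mapsto k_\xi$, with $\|k\|_1=\sum_\xi\|k_\xi\|_1$. Let $f^b_\xi\in B$ have the value $b$ at $\xi$ and $0$ elsewhere, and put $f^b=f^b_{x_0}$ and $f_j=f^{\varepsilon_j}$. The \emph{permutational wreath product} $\mathbb Z^d\wr_XQ$ is the semidirect product $G=B\rtimes Q$ with $qf^b_\xi q^{-1}=f^b_{q\xi}$. Each element of $G$ is uniquely of the form $kq$, and uniquely of the form $q'k'$, with $k,k'\in B$ and $q,q'\in Q$. We write $B$ multiplicatively when we multiply in $G$ and additively when we apply linear maps to it.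

Assume that $X$ carries a \emph{parent map} $p\colon X\to X$ and a \emph{level} $\lambda\colon X\to\mathbb Z$ with
\begin{equation}\label{eq:axioms}
p(q\xi)=q\,p(\xi)\quad(q\in Q),\qquad \lambda(p(\xi))=\lambda(\xi)+1,\qquad\lambda(x_0)=0 .
\end{equation}
Fix $t\in Q$ with $tx_0=p(x_0)$ and put $x_s=t^sx_0$ for $s\in\mathbb Z$. Then $p(x_s)=t^sp(x_0)=x_{s+1}$, so $\lambda(x_s)=s$.

Let $A\in M_d(\mathbb Z)$. Two commuting endomorphisms act on $B$: the matrix $A$, applied to each coordinate, and the push-forward $p_*$, given by $(p_*\beta)_\xi=\sum_{p(\eta)=\xi}\beta_\eta$. Put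
\[
\Phi=1-Ap_*,\qquad\text{so that}\qquad \Phi(f^b_\xi)=f^b_\xi\,f^{-Ab}_{p(\xi)} .
\]
Let $\mu_j=f_j\cdot tf^{-A\varepsilon_j}t^{-1}\in B$ and $\mu^b=\prod_j\mu_j^{b_j}=f^b_{x_0}f^{-Ab}_{x_1}$, and let $H_A=\langle S,\mu_1,\dots,\mu_d\rangle$, with word length taken for these generators. Since $qx_1=qp(x_0)=p(qx_0)$,
\begin{equation}\label{eq:conjmu}
q\mu^bq^{-1}=f^b_{qx_0}\,f^{-Ab}_{p(qx_0)}=\Phi(f^b_{qx_0})\qquad(q\in Q,\ b\in\mathbb Z^d).
\end{equation}
This is where equivariance of $p$ is used: the left side depends only on the point $qx_0$.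

\begin{proposition}\label{prop:phi}
\begin{itemize}
\item[(a)] If $k=\Phi(\beta)$, then
\begin{equation}\label{eq:inverse}
\beta_\xi=\sum_{s\ge0}A^s\sum_{p^s(\eta)=\xi}k_\eta\qquad(\xi\in X),
\end{equation}
and only finitely many terms are nonzero. In particular $\Phi$ is injective.
\item[(b)] $H_A=\Phi(B)\,Q$ and $H_A\cap B=\Phi(B)$.
\item[(c)] $|\Phi(\beta)q|_{H_A}\ge\|\beta\|_1$ for all $\beta\in B$ and $q\in Q$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The geometric sum telescopes: for every $M\ge0$,
\begin{equation}\label{eq:telescope}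
\Phi\circ\sum_{s<M}A^sp_*^s=\sum_{s<M}A^sp_*^s\circ\Phi=1-A^Mp_*^M .
\end{equation}
Applying the second equality to $\beta$ and evaluating at $\xi$ gives
\[
\beta_\xi=\sum_{s<M}A^s\sum_{p^s(\eta)=\xi}k_\eta+A^M\sum_{p^M(\eta)=\xi}\beta_\eta .
\]
A point $\eta$ with $p^s(\eta)=\xi$ has level $\lambda(\xi)-s$. Take $M$ so large that $\lambda(\xi)-M$ is below all levels in the supports of $\beta$ and $k$. Then the last term vanishes, and so do the terms of \eqref{eq:inverse} with $s\ge M$.

(b) By \eqref{eq:conjmu} and transitivity, the conjugates of the $\mu_j$ by $Q$ are exactly the elements $\Phi(f^{\varepsilon_j}_\xi)$, and these generate $\Phi(B)$. So $\Phi(B)$ lies in $H_A$ and is normalized by $Q$, and $\Phi(B)Q$ is a subgroup of $H_A$ that contains all generators. If $\Phi(\beta)q\in B$, then $q\in B\cap Q=1$.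

(c) By (a) and (b), each $h\in H_A$ is $\Phi(\beta)q$ for a unique $\beta$, and $\beta=0$ for $h=1$. Right multiplication by a letter from $S^{\pm1}$ does not change $\beta$. By \eqref{eq:conjmu}, $\Phi(\beta)q\mu_j^{\pm1}=\Phi(\beta)\,\Phi(f^{\pm\varepsilon_j}_{qx_0})\,q$, so right multiplication by $\mu_j^{\pm1}$ changes $\|\beta\|_1$ by at most $1$.
\end{proof}

For $A=0$ we have $\mu_j=f_j$, $H_A=G$ and $\Phi=1$, and (c) says $|kq|_G\ge\|k\|_1$. So to obtain distortion from (c) we need elements $k=\Phi(\beta)$ with $\|k\|_1$ small and $\|\beta\|_1$ large.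

\begin{example}[a line]\label{ex:line}
Let $d=1$, $Q=\langle t\rangle\cong\mathbb Z$ and $X=\{x_s\}$, so $G=\mathbb Z\wr\mathbb Z$. Identify $B$ with $\mathbb Z[z,z^{-1}]$, so that $p_*$ is multiplication by $z$, and write $f=f_1$. For $A=(1)$ the element $k=f^n\,t^nf^{-n}t^{-n}$ has length at most $4n$ in $G$, and
\[
k=n(1-z^n)=(1-z)\cdot n(1+z+\dots+z^{n-1}),
\]
so $|k|_{H_A}\ge n^2$: the distortion is at least quadratic. For $A=(2)$ this fails. Whenever $p$ is injective, $\|p_*\beta\|_1=\|\beta\|_1$, and so $\|\Phi(\beta)\|_1\ge2\|\beta\|_1-\|\beta\|_1=\|\beta\|_1$. Then $\|\beta\|_1\le|\Phi(\beta)q|_G$, and (c) gives nothing beyond a linear bound.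
\end{example}

\subsection{Branching and the lower bound}

To exploit $A=(2)$ the parent map must not be injective. Assume from now on that there is an element $a\in Q$ with
\begin{equation}\label{eq:branch}
ax_1=x_1,\qquad ax_0\ne x_0,
\end{equation}
so that $x_0$ and $ax_0$ are two children of $x_1$. Fix $n\ge1$ and move this fork up to level $n$ by putting $g=t^nat^{-n}$. Then $gx_{n+1}=t^nax_1=x_{n+1}$ and $gx_n=t^nax_0\ne x_n$. Let $0\le s\le n$. Since $p^{n-s}$ sends $x_s$ and $gx_s$ to the distinct points $x_n$ and $gx_n$, we have $gx_s\neq x_s$. Since $p^{n+1-s}(gx_s)=gx_{n+1}=x_{n+1}$, the level of $gx_s$ is $s$. Hence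
\begin{equation}\label{eq:chains}
\text{the $2n+2$ points $x_s,\ gx_s$ $(0\le s\le n)$ are distinct, and $gx_{n+1}=x_{n+1}$.}
\end{equation}

\begin{example}[two branches]\label{ex:branch}
Let $d=1$, $A=(2)$, $f=f_1$, $\mu=\mu_1$. We have $t^s\mu^{2^s}t^{-s}=f^{2^s}_{x_s}f^{-2^{s+1}}_{x_{s+1}}$, so
\[
w=\mu\cdot t\mu^2t^{-1}\cdot t^2\mu^4t^{-2}\cdots t^n\mu^{2^n}t^{-n}=f^{1}_{x_0}\,f^{-2^{n+1}}_{x_{n+1}} .
\]
Conjugation by $g$ fixes the second factor, so $w\cdot gw^{-1}g^{-1}=f\cdot gf^{-1}g^{-1}$. The right side is a word of length $4n+4$ in $a,t,f$. The left side shows that this element is $\Phi(\beta)$ with $\beta_{x_s}=2^s$ and $\beta_{gx_s}=-2^s$ for $0\le s\le n$. For $n=2$, where $gx_3=x_3$: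
\[
\begin{array}{c|cccc}
s&0&1&2&3\\ \hline
\beta_{x_s}&1&2&4&0\\
\beta_{gx_s}&-1&-2&-4&0\\
\Phi(\beta)_{x_s}&1&2-2\cdot1=0&4-2\cdot2=0&0-2\cdot(4-4)=0
\end{array}
\]
By Proposition~\ref{prop:phi}(c) and \eqref{eq:chains}, no word in the generators of $H_A$ for this element is shorter than $2(2^{n+1}-1)$.
\end{example}

In general one gains a further factor $n$ by starting from $f_j^n$, which costs only $n$ letters in $G$.

\begin{proposition}\label{prop:lower}
Assume \eqref{eq:axioms} and \eqref{eq:branch}. Let $n\ge1$, $1\le j\le d$, $g=t^nat^{-n}$ and $k=f_j^{\,n}\cdot gf_j^{-n}g^{-1}$. Then $k\in H_A$ and $|k|_{H_A}\ge2n\sum_{s=0}^n\|A^s\varepsilon_j\|_1$.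
\end{proposition}

\begin{proof}
We have $k=f^{n\varepsilon_j}_{x_0}f^{-n\varepsilon_j}_{gx_0}$, hence $p_*^sk=f^{n\varepsilon_j}_{x_s}f^{-n\varepsilon_j}_{gx_s}$ for $s\ge0$, and $p_*^{n+1}k=0$ because $gx_{n+1}=x_{n+1}$. Put $\beta=\sum_{s=0}^nA^sp_*^sk$. By \eqref{eq:telescope}, $\Phi(\beta)=k-A^{n+1}p_*^{n+1}k=k$, so $k\in H_A$. By \eqref{eq:chains}, $\beta$ has the values $nA^s\varepsilon_j$ at $x_s$ and $-nA^s\varepsilon_j$ at $gx_s$ for $0\le s\le n$, at $2n+2$ distinct points. Now apply Proposition~\ref{prop:phi}(c).
\end{proof}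

To realize this in $F$ we take for $X$ the orbit of an interval $x_0$ that contains the supports of the $f_j$. Three things are needed. Distinct translates of $x_0$ under $Q$ must have disjoint interiors, and an element stabilizing $x_0$ must fix it pointwise, so that the conjugates of the $f_j$ generate $\bigoplus_X\mathbb Z^d$. The stabilizer of $x_0$ must stabilize $tx_0$, so that $p(qx_0)=qtx_0$ is well defined. And $a$ must satisfy \eqref{eq:branch}. The difficulty is one of room. An increasing map $a$ that moves $x_0$ off itself has infinitely many distinct translates $a^ix_0$, all children of $x_1$; by equivariance each of them has infinitely many children, and so on. All these intervals have to fit into $[0,1]$ without overlap. The elements of Section~\ref{sub:results} achieve this by nesting.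

\section{The groups supported in $[u]$}\label{sec:normal}

From now on $a,t,f_j,Q,G_d,H_A$ are as in Section~\ref{sub:results}.

\subsection{Nested intervals}

The orbits of $\theta$ are best seen on the words
\[
c_i=0^{1-i}1\quad(i\le0),\qquad c_i=1^i0\quad(i\ge1),
\]
so $c_{-1}=001$, $c_0=01$, $c_1=10$, $c_2=110$, and $|c_i|=2-i$ for $i\le0$, $|c_i|=i+1$ for $i\ge1$. Each $c_i$ ends at its first change of letter, so a word has at most one of the $c_i$ as a prefix; we call this the \emph{prefix property}. The intervals $[c_i]$ tile $(0,1)$. The map $\theta$ acts on $[c_i]$ as $c_i\mapsto c_{i+1}$: for $i\le-1$ the rule $00\mapsto0$ deletes a letter $0$, for $i=0$ the rule is $01\mapsto10$, and for $i\ge1$ the rule $1\mapsto11$ adds a letter $1$. Put $I=[uc_011]$. We record four facts.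
\begin{itemize}
\item[(F1)] $a^l$ acts on $[uc_i]$ as $uc_i\mapsto uc_{i+l}$, and its slope at the left end $\frac14$ of $[u]$ is $2^l$.
\item[(F2)] $t^{-1}$ acts on $[u]$ as $u\mapsto uc_001$, because $uc_001=010101$.
\item[(F3)] $f^b$ is supported in $I$, because $u\,01\,11\,1^j0=uc_011\,1^j0$.
\item[(F4)] $t(x)=x/2$ on $[0,\frac14]$ and $1-t(x)=(1-x)/4$ on $[\frac12,1]$. Following the endpoints of $[u]$, we get $t^e[u]=[2^{-e-2},\,1-\frac124^{-e}]$ for $e\ge0$.
\end{itemize}
So $a$ shifts the cells $[uc_i]$ of $[u]$. The second quarter $[uc_i01]=a^it^{-1}[u]$ of each cell holds a small copy of $[u]$, and the fourth quarter $[uc_i11]=a^iI$ holds a copy of $I$; see Figure~\ref{fig:nest}.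

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0)--(12,0);
\draw (0,-0.2)--(0,0.2) (1.5,-0.2)--(1.5,0.2) (3,-0.2)--(3,0.2) (6,-0.2)--(6,0.2) (9,-0.2)--(9,0.2) (10.5,-0.2)--(10.5,0.2) (12,-0.2)--(12,0.2);
\fill[black] (1.875,-0.08) rectangle (2.25,0.08) (3.75,-0.08) rectangle (4.5,0.08) (6.75,-0.08) rectangle (7.5,0.08) (9.375,-0.08) rectangle (9.75,0.08);
\fill[gray!60] (2.625,-0.08) rectangle (3,0.08) (5.25,-0.08) rectangle (6,0.08) (8.25,-0.08) rectangle (9,0.08) (10.125,-0.08) rectangle (10.5,0.08);
\node at (0.75,0.5) {$\cdots$};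
\node at (2.25,0.5) {$[uc_{-1}]$};
\node at (4.5,0.5) {$[uc_0]$};
\node at (7.5,0.5) {$[uc_1]$};
\node at (9.75,0.5) {$[uc_2]$};
\node at (11.25,0.5) {$\cdots$};
\node at (4.125,-0.5) {$t^{-1}[u]$};
\node at (5.625,-0.5) {$I$};
\node at (7.125,-0.5) {$at^{-1}[u]$};
\node at (8.625,-0.5) {$aI$};
\node at (0,-0.5) {$\frac14$};
\node at (12,-0.5) {$\frac12$};
\end{tikzpicture}
\caption{The interval $[u]=[\frac14,\frac12]$ and four of its cells $[uc_i]$, to scale. The element $a$ maps each cell affinely onto the next one. In each cell, the second quarter (black) is the affine image $a^it^{-1}[u]$ of the whole interval, in which the picture repeats; the fourth quarter (gray) is the translate $a^iI$ of the interval $I$ that supports the $f_j$.}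
\label{fig:nest}
\end{figure}

\subsection{A normal form}

To control all of $G_d$ we first describe the elements that live inside $[u]$. For $m\ge0$ let
\[
L^{(m)}=\langle\,t^{-s}at^s,\ t^{-s}f_jt^s : 0\le s<m,\ 1\le j\le d\,\rangle,\qquad L_0=\bigcup_mL^{(m)},
\]
and let $N_0=\langle t^{-s}at^s:s\ge0\rangle\le L_0\cap Q$. Thus $L^{(0)}=1$. Since $t^{-1}[u]\subset[u]$, all these groups are supported in $[u]$, and on generators one sees that $t^{-1}L_0t\le L_0$ and $t^{-1}N_0t\le N_0$. The next lemma says that $L^{(m)}$ is the wreath product $(\mathbb Z^d\times L^{(m-1)})\wr\mathbb Z$: an element shifts the cells by some $l$, after acting in each cell by a vector $b_i$ in the fourth quarter and by an element $g_i$ of the same kind in the second.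

\begin{lemma}\label{lem:normal}
Each $g\in L_0$ can be written uniquely as
\begin{equation}\label{eq:normal}
g=a^l\prod_{i\in\mathbb Z}a^i\bigl(f^{b_i}\,t^{-1}g_it\bigr)a^{-i},\qquad l\in\mathbb Z,\ b_i\in\mathbb Z^d,\ g_i\in L_0,
\end{equation}
with all but finitely many $b_i$, $g_i$ trivial. The $i$-th factor is supported in $[uc_i01]\cup[uc_i11]$, and the factors commute. Moreover:
\begin{itemize}
\item[(a)] if $g\in L^{(m)}$ with $m\ge1$, then all $g_i\in L^{(m-1)}$;
\item[(b)] if $g\in N_0$, then all $b_i=0$ and all $g_i\in N_0$;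
\item[(c)] if $g$ is the identity on $[u]\setminus[uc_001]$, then $g\in t^{-1}L_0t$.
\end{itemize}
\end{lemma}

\begin{proof}
By (F2) and (F3), $t^{-1}g_it$ is supported in $[uc_001]$ and $f^{b_i}$ in $[uc_011]$. With (F1) this gives the statement on supports, and maps whose supports have disjoint interiors commute.

\emph{Existence.} Let $m\ge1$. Separating the generators with $s=0$, we get $L^{(m)}=\langle a,M\rangle$, where $M$ is generated by the $f_j$ and $t^{-1}L^{(m-1)}t$. These two parts commute, so every element of $M$ has the form $f^b\,t^{-1}g't$ with $g'\in L^{(m-1)}$. The conjugates $M_i=a^iMa^{-i}$ commute pairwise, so the group $D$ that they generate consists of the finite products $\prod_iy_i$ with $y_i\in M_i$. It contains $M$ and is normalized by $a$. Hence $L^{(m)}=\langle a\rangle D$, which is \eqref{eq:normal} with $g_i\in L^{(m-1)}$. If we omit the $f_j$ throughout, the same argument writes each $g\in N_0$ in the form \eqref{eq:normal} with $b_i=0$ and $g_i\in N_0$. Once uniqueness is known, this proves (a) and (b).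

\emph{Uniqueness.} The finitely many nontrivial factors are trivial on some interval $[\frac14,\frac14+\epsilon]$. There $g=a^l$, so the slope $2^l$ of $g$ at $\frac14$ determines $l$. On $[uc_i11]=a^iI$ the map $a^{-l}g$ equals $a^if^{b_i}a^{-i}$; this determines $f^{b_i}$ on $I$, hence $b_i$. On $[uc_i01]=a^it^{-1}[u]$ it equals $a^it^{-1}g_ita^{-i}$; this determines $g_i$ on $[u]$, hence $g_i$.

(c) The slope at $\frac14$ gives $l=0$. Then $g$ is the identity on each $[uc_i11]$ and on each $[uc_i01]$ with $i\ne0$, so all $b_i=0$ and $g_i=1$ for $i\ne0$. Thus $g=t^{-1}g_0t$.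
\end{proof}

\subsection{Sections}

Since the $g_i$ lie in $L_0$ again, we can iterate \eqref{eq:normal}. A \emph{vertex} is a finite sequence $v=(i_1,\dots,i_m)$ of integers, of length $|v|=m\ge0$. We write $(v,i)$ and $(v,w)$ for concatenations and $\mathbf 0_m$ for the vertex consisting of $m$ zeros. Put
\[
u_v=uc_{i_1}01\,c_{i_2}01\cdots c_{i_m}01,\qquad\gamma_v=a^{i_1}t^{-1}a^{i_2}t^{-1}\cdots a^{i_m}t^{-1}\in Q .
\]
By (F1) and (F2), $a^it^{-1}$ acts on $[u]$ as $u\mapsto uc_i01$, so $\gamma_v$ acts on $[u]$ as $u\mapsto u_v$. For $g\in L_0$ define the \emph{sections} $g_v\in L_0$ by $g_\emptyset=g$ and $g_{(v,i)}=(g_v)_i$, and let $l_v$ and $b_{v,i}$ be the data of $g_v$ in \eqref{eq:normal}. Induction on $|w|$ gives $g_{(i,w)}=(g_i)_w$. For example, $t^{-1}af_1t$ has $l_\emptyset=0$, $g_{(0)}=af_1$, $l_{(0)}=1$, $b_{(0),0}=\varepsilon_1$, and all other data trivial.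

For $v=(i_1,\dots,i_m)$ let
\[
g(v)=\bigl(i_1+l_\emptyset,\ i_2+l_{(i_1)},\ \dots,\ i_m+l_{(i_1,\dots,i_{m-1})}\bigr).
\]
It has the same length as $v$, and if $v'$ is a prefix of $v$, then $g(v')$ is the prefix of $g(v)$ of length $|v'|$. We claim that
\begin{equation}\label{eq:cocycle}
g\,\gamma_v=\gamma_{g(v)}\,g_v\quad\text{on }[u].
\end{equation}
On $a^it^{-1}[u]=[uc_i01]$ only the $i$-th factor of \eqref{eq:normal} acts, and $f^{b_i}$ is trivial on $[uc_001]$; so $g\,a^it^{-1}=a^{i+l}t^{-1}g_i$ on $[u]$. If \eqref{eq:cocycle} holds for $v$, then, as $a^it^{-1}[u]\subset[u]$, we get $g\gamma_va^it^{-1}=\gamma_{g(v)}g_va^it^{-1}=\gamma_{g(v)}a^{i+l_v}t^{-1}g_{(v,i)}$ on $[u]$, which is \eqref{eq:cocycle} for $(v,i)$. In words: up to affine changes of coordinates, $g$ acts on $[u_v]$ as $g_v$ acts on $[u]$.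

\section{The orbit of $I$ and the lower bound}\label{sec:orbit}

For a vertex $v$ and $i\in\mathbb Z$ put
\[
I(v,i)=\gamma_va^iI=[u_vc_i11].
\]
This attaches an interval $I(w)$ to every nonempty vertex $w$. We have $I=I(0)$ and $t^{-m}I=\gamma_{\mathbf 0_m}I=I(\mathbf 0_{m+1})$ for $m\ge0$. Intervals attached to distinct vertices have disjoint interiors. Indeed, read their words $uc_{i_1}01\cdots c_{i_m}11$ in parallel. If the vertices differ at some common position, then at the first such position we compare two different $c_i$, which are incomparable by the prefix property. Otherwise one vertex is a proper prefix of the other, and we compare $11$ with $01$.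

\begin{lemma}\label{lem:action}
Let $y\in N_0$ and let $w$ be a nonempty vertex. Then $y$ maps $I(w)$ affinely onto $I(y(w))$.
\end{lemma}

\begin{proof}
Let $w=(v,i)$. By Lemma~\ref{lem:normal}(b), $y_v\in N_0$ and $b_{v,i}=0$, so $y_v$ equals $a^{l_v}$ on $[uc_i11]=a^iI$. By \eqref{eq:cocycle}, $y\gamma_va^i=\gamma_{y(v)}a^{i+l_v}$ on $I$. The map $\gamma_va^i$ sends $I$ affinely onto $I(w)$, and $\gamma_{y(v)}a^{i+l_v}$ sends $I$ affinely onto $I(y(w))$.
\end{proof}

A general element of $Q$ is not supported in $[u]$, but up to a power of $t$ it can be conjugated into $N_0$. Let $N=\bigcup_{e\ge0}t^eN_0t^{-e}$. The union is increasing because $t^{-1}N_0t\le N_0$, so $N$ is a group, and $tNt^{-1}=N$. As $a\in N$, we get $Q=N\langle t\rangle$. By (F4), elements of $N$ are trivial near $0$, while $t^r$ has slope $2^{-r}$ at $0$. Hence $Q=N\rtimes\langle t\rangle$, and $\chi(yt^r)=r$ $(y\in N)$ is a homomorphism $Q\to\mathbb Z$ with kernel $N$.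

\begin{lemma}\label{lem:stab}
If $q\in Q$ and the interiors of $qI$ and $I$ meet, then $q\in N$, the map $q$ is the identity on $I$, and $q(tI)=tI$.
\end{lemma}

\begin{proof}
Write $q=yt^r$ with $y\in N$, and choose $M\ge\max(1,r)$ with $y'=t^{-M}yt^M\in N_0$. Then $t^{-M}qI=y't^{r-M}I=y'I(\mathbf 0_{M-r+1})$, which by Lemma~\ref{lem:action} is attached to the vertex $y'(\mathbf 0_{M-r+1})$. Its interior meets that of $t^{-M}I=I(\mathbf 0_{M+1})$, so the two vertices are equal. Comparing lengths gives $r=0$, so $q=y\in N$ and $y'(\mathbf 0_{M+1})=\mathbf 0_{M+1}$. Thus $y'$ maps $t^{-M}I$ onto itself by an increasing affine map, so it is the identity there, and $q=t^My't^{-M}$ is the identity on $I$. Passing to the prefix of length $M\ge1$ gives $y'(\mathbf 0_M)=\mathbf 0_M$, so $y'$ preserves $I(\mathbf 0_M)=t^{-M}(tI)$, and $q$ preserves $tI$.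
\end{proof}

Let $X=\{qI:q\in Q\}$, $x_0=I$ and $x_s=t^sx_0$, and let $X_0\subset X$ be the set of all intervals $I(v,i)$. Note that $x_s=I(\mathbf 0_{1-s})\in X_0$ for $s\le0$.

\begin{proposition}\label{prop:tree}
The group $G_d$ is the permutational wreath product $B\rtimes Q=\mathbb Z^d\wr_XQ$, where $f^b_{qx_0}=qf^bq^{-1}$. The maps $p(qx_0)=qtx_0$ and $\lambda(qx_0)=\chi(q)$ are well defined and satisfy \eqref{eq:axioms}, and $a$ satisfies \eqref{eq:branch}. Moreover $\lambda(I(v,i))=-|v|$ and
\begin{equation}\label{eq:parent}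
p\bigl(I(i_1,\dots,i_m)\bigr)=I(i_1,\dots,i_{m-1})\quad(m\ge2),\qquad p\bigl(I(i_1)\bigr)=x_1 .
\end{equation}
\end{proposition}

\begin{proof}
If the interiors of $qI$ and $q'I$ meet, then Lemma~\ref{lem:stab} applies to $q^{-1}q'$. So $q^{-1}q'$ is the identity on $I$, it lies in $\ker\chi$, and it preserves $tI$. Several things follow. First, $qI=q'I$, so distinct elements of $X$ have disjoint interiors. Second, $q^{-1}q'$ commutes with $f^b$, which is supported in $I$; so $f^b_\xi=qf^bq^{-1}$ depends only on $\xi=qI$ and $b$, and is supported in $\xi$. Third, $\chi(q)=\chi(q')$ and $qtI=q'tI$, so $\lambda$ and $p$ are well defined. They satisfy \eqref{eq:axioms} because $p(q'qx_0)=q'qtx_0$ and $\chi(qt)=\chi(q)+1$. Finally, an element $q''\in Q$ that preserves $\xi=qI$ is the identity on $\xi$, by the lemma applied to $q^{-1}q''q$.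

Let $B$ be the group generated by all $f^b_\xi$. These elements commute, and a finite product $\prod_\xi f^{b_\xi}_\xi$ agrees with $f^{b_\xi}_\xi$ on $\xi$, so it is trivial only if all $b_\xi=0$. Hence $B\cong\bigoplus_X\mathbb Z^d$. We have $qf^b_\xi q^{-1}=f^b_{q\xi}$, so $Q$ normalizes $B$, and $BQ$ is a subgroup of $G_d$ that contains all generators. An element of $B\cap Q$ preserves every $\xi\in X$, so it is the identity on every $\xi$; it is supported in a union of such $\xi$, so it is trivial.

The rule $01011\mapsto10$ gives $x_1=t[010111]=[101]$, which lies outside the support $[u]$ of $a$. So $ax_1=x_1$, while $ax_0=I(1)\ne I(0)=x_0$. Further, $\lambda(I(v,i))=\chi(\gamma_va^i)=-|v|$, and $p(I(v,i))=\gamma_va^ix_1=\gamma_vx_1=\gamma_vtI$. For $v=\emptyset$ this is $x_1$, and for $v=(v',i')$ it is $\gamma_{v'}a^{i'}I=I(v)$.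
\end{proof}

So Section~\ref{sec:model} applies with $S=\{a,t\}$, and the elements $f_j$, $\mu_j$ and the group $H_A$ defined there are those of Section~\ref{sub:results}. By \eqref{eq:parent}, $X_0$ is a copy of the tree of nonempty vertices hanging below $x_1$, and the ancestors of $I(v,i)$ are
\begin{equation}\label{eq:ancestors}
\begin{array}{ll}
p^s(I(v,i))=I(\text{prefix of $(v,i)$ of length }|v|+1-s)\in X_0&(0\le s\le|v|),\\[2pt]
p^s(I(v,i))=x_{s-|v|}\notin X_0&(s>|v|),
\end{array}
\end{equation}
where $x_{s'}\notin X_0$ for $s'\ge1$ because levels in $X_0$ are at most $0$.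

\begin{corollary}\label{cor:lower}
Let $\Gamma\ge G_d$ be finitely generated, and let $\Delta$ be the distortion of $H_A$ in $\Gamma$. Then $n\sigma_A(n)\preceq\Delta(n)$.
\end{corollary}

\begin{proof}
Let $C_1$ bound the lengths of $a,t,f_1,\dots,f_d$ in $\Gamma$. The element $k$ of Proposition~\ref{prop:lower} is a product of $2n+2(2n+1)\le8n$ of these letters and their inverses, so $\Delta(8C_1n)\ge2n\sum_{s=0}^n\|A^s\varepsilon_j\|_1$ for each $j$ and $n\geq1$. Summing over $j$ and using $\sum_j\|A^s\varepsilon_j\|_1\ge\|A^s\|$, we get $d\,\Delta(8C_1n)\ge2n\sigma_A(n)$.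
\end{proof}

This is the only place where $G_d\le\Gamma$ is used: the short word for $k$ contains the letter $f_j$, which need not lie in $H_A$. For $A=(2)$ it does not, since $f_1=\Phi(\beta)$ would force $\beta_{x_s}=2^s$ for all $s\ge0$ by \eqref{eq:inverse}, and $\beta$ has finite support. The hypothesis cannot be dropped, as $\Gamma=H_A$ shows.

\section{Tree pairs and a counting lemma}\label{sec:count}

For the upper bound we must show that an element of $H_A$ of length $n$ in $\Gamma$ has small data $l_v$, $b_{v,i}$, placed at few vertices $v$ with small entries. We know nothing about the generators of $\Gamma$ except that they lie in $V$. So we use a quantity that is defined on all of $V$ and is subadditive.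

\subsection{The size of an element of $V$}

A \emph{finite binary tree} is given by a finite, possibly empty, set $\mathcal T$ of words that is closed under taking prefixes, the set of \emph{interior nodes}. Its \emph{leaves} are the words outside $\mathcal T$ all of whose proper prefixes lie in $\mathcal T$. The leaves form a complete list with $|\mathcal T|+1$ members, and every complete list arises in this way, from the set of proper prefixes of its words. So an element of $V$ is represented by a \emph{tree pair}: a domain tree, a range tree with the same number of interior nodes, and a bijection of leaves. Replacing a rule $w\mapsto w'$ by $w0\mapsto w'0$ and $w1\mapsto w'1$ does not change the element and adds one interior node to each tree. In this way either tree can be expanded to any larger tree $\mathcal T'\supseteq\mathcal T$, since a shortest word in $\mathcal T'\setminus\mathcal T$ is a leaf of $\mathcal T$. Let $\kappa(g)$ be the least number of interior nodes of the domain tree in a tree pair for $g$.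

For $g\in F$ call a word $w$ \emph{bent} if $g$ is not affine on $[w]$, and let $\Omega(g)$ be the set of bent words. A prefix of a bent word is bent.

\begin{lemma}\label{lem:kappa}
\begin{itemize}
\item[(a)] $\kappa(1)=0$, $\kappa(g^{-1})=\kappa(g)$ and $\kappa(gg')\le\kappa(g)+\kappa(g')$ for $g,g'\in V$. Hence, for every finitely generated $\Gamma\le V$ there is an integer $C_0$ with $\kappa(g)\le C_0|g|_\Gamma$ for all $g\in\Gamma$.
\item[(b)] For $g\in F$ we have $|\Omega(g)|\le\kappa(g)$ and $|\log_2g'(0^+)|\le\kappa(g)$.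
\end{itemize}
\end{lemma}

\begin{proof}
(a) Inversion exchanges the two trees. For the product, take minimal pairs and expand them until the range tree of $g'$ and the domain tree of $g$ both become the union of these two trees, which has at most $\kappa(g)+\kappa(g')$ interior nodes. The expanded pairs compose to a pair for $gg'$ with this number of interior nodes. For $C_0$ take the maximum of $\kappa$ on the generators.

(b) Take a minimal pair. If $w$ is not an interior node of the domain tree, then its shortest prefix that is not an interior node is a leaf, so $[w]$ lies in an interval on which $g$ is affine. Thus every bent word is an interior node. The leftmost leaf of the domain tree is some $0^s$, and its $s$ proper prefixes are interior nodes, so $s\le\kappa(g)$. It is sent to the leftmost leaf $0^{s'}$ of the range tree, where again $s'\le\kappa(g)$, and $g'(0^+)=2^{s-s'}$.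
\end{proof}

The hypothesis $\Gamma\le V$ enters the proof of Theorem~\ref{thm:family} only through (a). The advantage of $\Omega(g)$ is that it does not refer to a choice of trees, and that membership in it can be tested locally.

\subsection{Counting bent words}

Let $g\in L_0$ and let $W=W(g)=\{v:g_v\ne1\}$. The sections of $1$ are trivial, so $W$ is closed under taking prefixes. It is finite: if $g\in L^{(m)}$, then $g_v\in L^{(m-|v|)}$ for $|v|\le m$ by Lemma~\ref{lem:normal}(a), so $g_v=1$ for $|v|\ge m$, and each $v$ has only finitely many extensions $(v,i)$ in $W$. If $b_{v,i}\ne0$, then $v\in W$. For $v\in W$ let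
\[
r_v=\max\{\,|i| : b_{v,i}\ne0\text{ or }(v,i)\in W\,\},
\]
with $r_v=0$ if there is no such $i$. This is the distance to the farthest cell of $[u_v]$ in which something happens.

\begin{lemma}\label{lem:count}
For $g\in L_0$ we have $|W|\le|\Omega(g)|$ and
\[
\sum_{v\in W}\Bigl(1+|l_v|+r_v+\sum_i\|b_{v,i}\|_1\Bigr)\le4\,|\Omega(g)| .
\]
\end{lemma}

\begin{proof}
The point is to charge the data at different vertices to different bent words. For $1\ne h\in L_0$ let $\Omega'(h)$ be the set of words in $\Omega(h)$ that have the prefix $u$ but no prefix $uc_i01$, $i\in\mathbb Z$. In \eqref{eq:cocycle}, the map $\gamma_v$ sends $[uz]$ affinely onto $[u_vz]$, and $\gamma_{g(v)}$ is affine on $[u]=g_v[u]$. So $u_vz\in\Omega(g)$ if and only if $uz\in\Omega(g_v)$, and $\Omega(g)$ contains the sets $\Omega_v=\{u_vz:uz\in\Omega'(g_v)\}$, $v\in W$. These sets are pairwise disjoint. If neither of $v,\bar v$ is a prefix of the other, then $u_v$ and $u_{\bar v}$ are incomparable by the prefix property. If $\bar v$ properly extends $v$, then all words of $\Omega_{\bar v}$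 have a prefix $u_vc_i01$, and no word of $\Omega_v$ has one. Hence $\sum_{v\in W}|\Omega'(g_v)|\le|\Omega(g)|$, and it suffices to show the following: if $1\ne h\in L_0$ has data $l$, $b_i$, $h_i$ and $r=r_\emptyset$, then $|\Omega'(h)|$ is at least each of the four numbers $1$, $r$, $|l|$, $\sum_i\|b_i\|_1$. We use that a nontrivial map supported in an interval $J$ fixes the endpoints of $J$ and so is not affine on $J$.

\emph{The bound $1$.} The word $u$ lies in $\Omega'(h)$.

\emph{The bound $r$.} Let $r=|i|>0$ with $b_i\ne0$ or $h_i\ne1$. By \eqref{eq:normal}, $h=a^{l+i}f^{b_i}a^{-i}$ on $[uc_i11]$ and $h=a^{l+i}t^{-1}\,h_i\,ta^{-i}$ on $[uc_i01]$, and the outer factors are affine on the intervals where they are applied. If $b_i\ne0$, then $f^{b_i}$ is not affine on $I$; if $h_i\ne1$, then $h_i$ is not affine on $[u]$. In both cases $uc_i$ is bent, and so is $uz$ for each of the $|c_i|+1>|i|$ prefixes $z$ of $c_i$. Such a $z$ has no prefix $c_{i'}01$, since $c_{i'}$ would be a proper prefix of $c_i$.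

\emph{The bound $|l|$.} Here we use the first quarters of the cells, where no factor of the product in \eqref{eq:normal} acts. On $[uc_i00]$ we have $h=a^l$, with slope $2^{|c_i|-|c_{i+l}|}$. An interval that contains two cells with different exponents $|c_i|-|c_{i+l}|$ is therefore given by a bent word. Let $l>0$. For $i=-l$ the exponent is $(l+2)-2=l$, and for $i=1-l$ it is $(l+1)-2=l-1$. As $c_{-l}=0^{l+1}1$ and $c_{1-l}=0^l1$, both cells lie in $[u0^s]$ for $0\le s\le l$. Let $l=-l'<0$. For $i=l'+1$ the exponent is $(l'+2)-2=l'$, and for $i=l'$ it is $(l'+1)-2=l'-1$. As $c_{l'+1}=1^{l'+1}0$ and $c_{l'}=1^{l'}0$, both cells lie in $[u1^s]$ for $0\le s\le l'$. The words $u0^s$, $u1^s$ have no prefix $uc_i01$, since each $c_i$ contains both letters. So $|\Omega'(h)|\ge|l|+1$ if $l\ne0$. The case $h=a^c$ shows in particular that for $c\ne0$ there are at least $|c|+1$ words $z$ such that $\theta^c$ is not affine on $[z]$.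

\emph{The bound $\sum_i\|b_i\|_1$.} Let $b_{i,j}$ be the $j$-th entry of $b_i$. On $[uc_i11\,1^j0]$ we have $h=a^{l+i}f_j^{b_{i,j}}a^{-i}$, which up to affine changes of coordinates is $\theta^{b_{i,j}}$ on $[0,1]$. By the last remark there are at least $|b_{i,j}|$ bent words with prefix $uc_i11\,1^j0$. These prefixes are pairwise incomparable for distinct pairs $(i,j)$. A word with prefix $uc_i11$ has no prefix $uc_{i'}01$, because the prefix property forces $i'=i$, and $11\ne01$.
\end{proof}

\section{The upper bound}\label{sec:upper}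

Write $H=H_A$, with generators $a,t,\mu_1,\dots,\mu_d$. We first conjugate a given $h\in H$ into $L_0$, where Lemma~\ref{lem:count} applies. Then we split it as $qk$ with $q\in Q$ and $k=\Phi(\beta)$, and write both parts by walking through the finite tree $W$. Two things have to be controlled: the support of $\beta$, which is larger than that of $k$ but must stay on the walk, and the size of $\beta$.

\subsection{Reduction to $L_0$}

\begin{lemma}\label{lem:reduce}
For every $h\in H$ there is $y\in H\cap t^{-d}L_0t^d$ with
\[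
\kappa(y)\le91\kappa(h)+12d,\qquad|h|_H\le|y|_H+15\kappa(h)+2d .
\]
\end{lemma}

\begin{proof}
Let $L=\bigcup_{e\ge0}t^eL_0t^{-e}$. This union is increasing, so $L$ is a group normalized by $t$. It contains $a$ and the $f_j$, so $G_d=L\langle t\rangle$. By (F4), elements of $L$ are trivial near $0$ and near $1$. Write $h=h_1t^r$ with $h_1\in L$. Then $h'(0^+)=2^{-r}$, so $|r|\le\kappa(h)$ by Lemma~\ref{lem:kappa}(b). The lists defining $t$ have seven words, so $\kappa(t)\le6$ and $\kappa(h_1)\le\kappa(h)+6|r|\le7\kappa(h)$. Also $h_1=ht^{-r}\in H$.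

Let $e\ge0$ be minimal with $h_1\in t^eL_0t^{-e}$. We claim that $e\le\kappa(h_1)$; the reason is that an element whose support reaches far toward $0$ or $1$ needs a deep tree. Let $e\ge1$. By minimality, $t^{-e}h_1t^e\in L_0\setminus t^{-1}L_0t$, so by Lemma~\ref{lem:normal}(c) it moves a point outside $[uc_001]=t^{-1}[u]$. Thus $h_1$ moves a point outside
\[
t^{e-1}[u]=[\,2^{-e-1},\ 1-2^{1-2e}\,],
\]
that is, a point of $[0^{e+1}]$ or of $[1^{2e-1}]$. Since $h_1$ is trivial near $0$ and near $1$, it is not affine on that interval. So $0^{e+1}$ or $1^{2e-1}$ is bent, together with all its prefixes, and $\kappa(h_1)\ge|\Omega(h_1)|\ge\min(e+2,2e)\ge e+1$.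

Put $y=t^{-(e+d)}h_1t^{e+d}\in H\cap t^{-d}L_0t^d$. Then $\kappa(y)\le\kappa(h_1)+12(e+d)\le13\cdot7\kappa(h)+12d$, and $|h|_H\le|y|_H+2(e+d)+|r|\le|y|_H+15\kappa(h)+2d$.
\end{proof}

The extra conjugation by $t^d$ will be explained before Lemma~\ref{lem:support}.

\subsection{Splitting and walking}

The decomposition of $g\in L_0$ in $G_d=QB$ can be read off from the normal form. Define $q(1)=k(1)=1$ and, recursively for $g\in L^{(m)}$ with $m\ge1$,
\begin{equation}\label{eq:qk}
q(g)=a^l\prod_ia^i\bigl(t^{-1}q(g_i)t\bigr)a^{-i},\qquad k(g)=\prod_ia^i\bigl(f^{b_i}\,t^{-1}k(g_i)t\bigr)a^{-i}.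
\end{equation}

\begin{lemma}\label{lem:split}
For $g\in L_0$ we have $q(g)\in N_0$, $k(g)\in B$ and $g=q(g)k(g)$. Moreover $k(g)_{I(v,i)}=b_{v,i}$, and $k(g)_\xi=0$ for $\xi\notin X_0$.
\end{lemma}

\begin{proof}
We use induction on $m$ for $g\in L^{(m)}$; the case $m=0$ is trivial. Since $t^{-1}N_0t\le N_0$ and $Q$ normalizes $B$, we have $q(g)\in N_0$ and $k(g)\in B$. The elements $q(g_i)$ and $k(g_i)=q(g_i)^{-1}g_i$ are supported in $[u]$. So $t^{-1}q(g_i)t$ is supported in $[uc_001]$ and commutes with $f^{b_i}$, and
\[
f^{b_i}\,t^{-1}g_it=\bigl(t^{-1}q(g_i)t\bigr)\bigl(f^{b_i}\,t^{-1}k(g_i)t\bigr).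
\]
After conjugation by $a^i$ both brackets are supported in $[uc_i]$, so brackets with different $i$ commute. Collecting the first brackets on the left turns \eqref{eq:normal} into $q(g)k(g)$.

For the coordinates, $a^if^{b_i}a^{-i}=f^{b_i}_{I(i)}$. By induction $k(g_i)$ is the product of the elements $f^{b}_{I(w,i')}$, where $b$ is the datum of $g_i$ at $(w,i')$, which is $b_{(i,w),i'}$ because $(g_i)_w=g_{(i,w)}$. Conjugation by $a^it^{-1}$ moves $I(w,i')$ to $a^it^{-1}\gamma_wa^{i'}I=I(i,w,i')$. Thus $k(g)=\prod_{v,i}f^{b_{v,i}}_{I(v,i)}$.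
\end{proof}

Recursions of the shape \eqref{eq:qk} describe a depth-first walk: at a vertex $v$, run through the cells from $-r_v$ to $r_v$ with the letter $a$, and descend into a cell with $t^{-1}$ only when there is work to do in it.

\begin{lemma}\label{lem:walk}
Let $W$ be a finite set of vertices closed under taking prefixes. Let $Z_v\in H$ be given for all vertices $v$, with $Z_v=1$ for $v\notin W$ and
\[
Z_v=a^{m_v}\prod_{i=-r_v}^{r_v}a^i\bigl(z_{v,i}\,t^{-1}Z_{(v,i)}t\bigr)a^{-i}\qquad(v\in W),
\]
where $m_v\in\mathbb Z$, $r_v\ge0$, $z_{v,i}\in H$, and the product is taken in increasing order of $i$. Then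
\[
|Z_\emptyset|_H\le\sum_{v\in W}\Bigl(|m_v|+4r_v+2+\sum_{|i|\le r_v}|z_{v,i}|_H\Bigr).
\]
\end{lemma}

\begin{proof}
We have $\prod_{i=-r}^ra^iY_ia^{-i}=a^{-r}\,Y_{-r}\,a\,Y_{-r+1}\,a\cdots a\,Y_r\,a^{-r}$, which uses $r+2r+r=4r$ letters $a^{\pm1}$ besides the $Y_i$. The factor $t^{-1}Z_{(v,i)}t$ is trivial unless $(v,i)\in W$. Hence, for $v\in W$,
\[
2+|Z_v|_H\le|m_v|+4r_v+2+\sum_{|i|\le r_v}|z_{v,i}|_H+\sum_{i:\,(v,i)\in W}\bigl(2+|Z_{(v,i)}|_H\bigr).
\]
By induction from the longest vertices of $W$ to the shortest, $2+|Z_v|_H$ is at most the sum of the terms in the statement over all $w\in W$ that have $v$ as a prefix. Take $v=\emptyset$; if $W$ is empty, both sides of the claim are $0$.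
\end{proof}

\subsection{The support of $\beta$}

Fix $y\in H\cap t^{-d}L_0t^d\le L_0$, with data $W,l_v,b_{v,i},r_v$, and put $q=q(y)$, $k=k(y)$. Since $q\in Q\le H$, we have $k=q^{-1}y\in H\cap B$, so $k=\Phi(\beta)$ by Proposition~\ref{prop:phi}(b).

By \eqref{eq:inverse}, $\beta$ is supported on ancestors of points of $\operatorname{supp}k$. The ancestors in $X_0$ lie along $W$, but a priori $\beta$ could be nonzero at $x_s$ for large $s$, where it would not be controlled by $\kappa(y)$. It can indeed leave $X_0$ although $k$ does not: if $A$ is nilpotent, then $f_j=\Phi(\beta)$ with $\beta_{x_s}=A^s\varepsilon_j$ for $s\ge0$, by \eqref{eq:telescope} with $M=d$. The next proof shows that $\beta$ survives for fewer than $d$ steps above a common ancestor of $\operatorname{supp}k$. This is why we pushed $y$ down by $d$ further levels.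

\begin{lemma}\label{lem:support}
The support of $\beta$ lies in $X_0$. If $\beta_{I(v,i)}\ne0$, then $v\in W$ and $|i|\le r_v$.
\end{lemma}

\begin{proof}
Write $y=t^{-d}\tilde yt^d$ with $\tilde y\in L_0$. Then $y=(t^{-d}q(\tilde y)t^d)(t^{-d}k(\tilde y)t^d)$, and the uniqueness of the decomposition in $QB$ gives $k=t^{-d}k(\tilde y)t^d$. Since $t^{-d}I(w,i)=I(\mathbf 0_d,w,i)$, every $\eta\in\operatorname{supp}k$ is attached to a vertex that properly extends $\mathbf 0_d$. By \eqref{eq:ancestors} there is $m_\eta\ge1$ with $p^{m_\eta}(\eta)=I(\mathbf 0_d)=x_{1-d}$.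

Let $s\ge1-d$ and $\eta\in\operatorname{supp}k$. Then $p^j(\eta)=x_s$ holds for $j=m_\eta+s+d-1$, and for no other $j$ because $p$ raises the level by $1$. So \eqref{eq:inverse} gives
\[
\beta_{x_s}=\sum_{\eta\in\operatorname{supp}k}A^{m_\eta+s+d-1}k_\eta=A^{s+d-1}\beta_{x_{1-d}}\qquad(s\ge1-d).
\]
As $\beta$ has finite support and the $x_s$ are distinct, $A^M\beta_{x_{1-d}}=0$ for some $M$. The chain $\ker A\subseteq\ker A^2\subseteq\cdots$ of subspaces of $\mathbb Q^d$ is constant from the first equality on, so it is constant from $\ker A^d$ on. Hence $A^d\beta_{x_{1-d}}=0$, and $\beta_{x_s}=0$ for all $s\ge1$. By \eqref{eq:ancestors}, the ancestors of points of $\operatorname{supp}k$ outside $X_0$ are among these $x_s$, so $\operatorname{supp}\beta\subseteq X_0$.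

Let $\beta_{I(v,i)}\ne0$. Then $I(v,i)=p^s(I(w,i'))$ for some $s\ge0$ and some $I(w,i')\in\operatorname{supp}k$. By Lemma~\ref{lem:split}, $b_{w,i'}\ne0$, so $w\in W$, and by \eqref{eq:ancestors}, $(v,i)$ is a prefix of $(w,i')$. Either $(v,i)=(w,i')$, and then $v\in W$ and $b_{v,i}\ne0$; or $(v,i)$ is a prefix of $w$, and then $(v,i)\in W$ and $v\in W$. In both cases $|i|\le r_v$ by the definition of $r_v$.
\end{proof}

\subsection{The estimate}

\begin{proposition}\label{prop:y}
For $y\in H\cap t^{-d}L_0t^d$ we have $|y|_H\le32\kappa(y)+4\kappa(y)\,\sigma_A(\kappa(y))$.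
\end{proposition}

\begin{proof}
We keep the notation above. By Lemmas~\ref{lem:count} and~\ref{lem:kappa}(b),
\begin{equation}\label{eq:budget}
\sum_{v\in W}\Bigl(1+|l_v|+r_v+\sum_i\|b_{v,i}\|_1\Bigr)\le4\kappa(y),\qquad|W|\le\kappa(y).
\end{equation}

\emph{Length of $q$.} Put $Z_v=q(y_v)\in Q$. Then $Z_v=1$ for $v\notin W$, and in \eqref{eq:qk} for $g=y_v$ the factors with $|i|>r_v$ are trivial. Lemma~\ref{lem:walk} with $m_v=l_v$ and $z_{v,i}=1$ gives $|q|_H\le\sum_{v\in W}(|l_v|+4r_v+2)$.

\emph{Length of $k$.} For a vertex $v$ let $\beta^{(v)}\in B$ agree with $\beta$ at the points $I(w,i)$ with $v$ a prefix of $w$ and vanish elsewhere, and put $Z_v=\gamma_v^{-1}\Phi(\beta^{(v)})\gamma_v\in H\cap B$. By Lemma~\ref{lem:support}, $\beta^{(\emptyset)}=\beta$, so $Z_\emptyset=k$. If $v\notin W$, then no extension $w$ of $v$ lies in $W$, so $\beta^{(v)}=0$ and $Z_v=1$. Let $v\in W$. Sorting the points $I(w,i)$ by the entry that follows $v$ in $(w,i)$, we get $\beta^{(v)}=\sum_i\bigl(f^{\beta_{I(v,i)}}_{I(v,i)}+\beta^{(v,i)}\bigr)$, and the terms with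 $|i|>r_v$ vanish because then $\beta_{I(v,i)}=0$ and $(v,i)\notin W$. By \eqref{eq:conjmu}, $\Phi(f^b_{I(v,i)})=\gamma_va^i\mu^ba^{-i}\gamma_v^{-1}$, and $\gamma_v^{-1}\gamma_{(v,i)}=a^it^{-1}$. Since $B$ is abelian,
\[
Z_v=\prod_{i=-r_v}^{r_v}a^i\bigl(\mu^{\beta_{I(v,i)}}\,t^{-1}Z_{(v,i)}t\bigr)a^{-i}.
\]
As $|\mu^b|_H\le\|b\|_1$, Lemma~\ref{lem:walk} gives $|k|_H\le\sum_{v\in W}(4r_v+2)+\|\beta\|_1$.

\emph{Size of $\beta$.} Let $\eta=I(v,i)\in\operatorname{supp}k$. Then $v$ and all its prefixes lie in $W$, so $|v|<|W|\le\kappa(y)$, and by \eqref{eq:ancestors} $p^s(\eta)\in X_0$ only for $s\le|v|$. We sum \eqref{eq:inverse} over $\xi\in X_0\supseteq\operatorname{supp}\beta$ and obtain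
\[
\|\beta\|_1\le\sum_{\eta\in\operatorname{supp}k}\ \sum_{s=0}^{\kappa(y)}\|A^s\|\,\|k_\eta\|_1=\|k\|_1\,\sigma_A(\kappa(y))\le4\kappa(y)\,\sigma_A(\kappa(y)),
\]
because $\|k\|_1=\sum_{v\in W}\sum_i\|b_{v,i}\|_1$ by Lemma~\ref{lem:split}.

Adding up, $|y|_H\le\sum_{v\in W}(|l_v|+8r_v+4)+\|\beta\|_1\le8\sum_{v\in W}(1+|l_v|+r_v)+\|\beta\|_1$, and \eqref{eq:budget} completes the proof.
\end{proof}

\begin{corollary}\label{cor:upper}
Let $\Gamma$ be finitely generated with $H_A\le\Gamma\le V$, and let $\Delta$ be the distortion of $H_A$ in $\Gamma$. Then $\Delta(n)\preceq n\sigma_A(n)$.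
\end{corollary}

\begin{proof}
Let $n\ge1$ and $h\in H$ with $|h|_\Gamma\le n$. Then $\kappa(h)\le C_0n$ by Lemma~\ref{lem:kappa}(a). Take $y$ as in Lemma~\ref{lem:reduce}, so $\kappa(y)\le C_2n$ with $C_2=91C_0+12d$. Since $\sigma_A$ is nondecreasing, Proposition~\ref{prop:y} gives $|h|_H\le4\,(C_2n)\,\sigma_A(C_2n)+(32C_2+15C_0)n+2d$.
\end{proof}

\section{The growth of $n\sigma_A(n)$}\label{sec:growth}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
By Corollaries~\ref{cor:lower} and~\ref{cor:upper}, $\Delta(n)\simeq n\sigma_A(n)$. It remains to evaluate this function. Let $\rho$ be the spectral radius of $A$, the largest modulus of a complex eigenvalue. The largest $\ell^1$ norm of a column is also the operator norm on $\mathbb C^d$, so $\|\cdot\|$ is a submultiplicative norm on $M_d(\mathbb C)$, and an eigenvector shows that $\|A^n\|\ge\rho^n$. We write $f\asymp g$ if $f/g$ lies between two positive constants; for our functions this implies $f\simeq g$.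

\emph{The case $\rho>1$.} Here $\|A\|\ge\rho>1$, so for $n\ge1$
\[
\rho^n\le n\sigma_A(n)\le n(n+1)\|A\|^n\le(4\|A\|)^n\le2^{Cn}
\]
with an integer $C\ge\log_2(4\|A\|)$. If $C'$ is an integer with $\rho^{C'}\ge2$, then $2^n\le\rho^{C'n}\le(C'n)\,\sigma_A(C'n)$. Hence $n\sigma_A(n)\simeq2^n$.

\emph{The case $\rho\le1$.} Write the characteristic polynomial of $A$ as $x^m\chi_1(x)$ with $\chi_1(0)\ne0$. Then $\chi_1$ is monic with integer coefficients, so the product of its roots is a nonzero integer. All roots have modulus at most $1$, so all have modulus exactly $1$. Thus every eigenvalue is $0$ or has modulus $1$; this uses that $A$ has integer entries.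

If $A$ is nilpotent, then $A^d=0$ and $1\le\sigma_A(n)\le\sigma_A(d)$, so $n\sigma_A(n)\asymp n$.

Otherwise some eigenvalue has modulus $1$, and $b\ge1$ is defined. Choose $R\in GL_d(\mathbb C)$ with $R^{-1}AR$ in Jordan form. The largest modulus of an entry of $R^{-1}MR$ is a norm of $M\in M_d(\mathbb C)$, and any two norms on $M_d(\mathbb C)$ are comparable, so $\|A^s\|$ is comparable to the largest modulus of an entry of $(R^{-1}AR)^s$. Let $s\ge d$. The $s$-th powers of the blocks with eigenvalue $0$ vanish. A block of size $c$ with eigenvalue $\nu$, $|\nu|=1$, is $\nu+E$ with $E$ the nilpotent shift, and $(\nu+E)^s=\sum_{i<c}\binom si\nu^{s-i}E^i$. So its nonzero entries have modulus $\binom si\le s^{c-1}$ with $0\le i<c$, and the entry with $i=c-1$ has modulus $\binom s{c-1}\ge(s/c)^{c-1}$. Hence $\|A^s\|\asymp s^{b-1}$ for $s\ge d$. Summing over $s\le n$ gives $\sigma_A(n)\le Cn^b$ for $n\ge1$. For $n\ge2d$ the at least $n/2$ terms with $n/2\le s\le n$ give $\sigma_A(n)\ge C^{-1}n^b$ for a suitable $C$, and for $1\le n<2d$ we have $\sigma_A(n)\ge1$.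 So $\sigma_A(n)\asymp n^b$ and $n\sigma_A(n)\asymp n^{b+1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exp}]
For $d=1$ and $A=(2)$ we have $\mu_1=f_1tf_1^{-2}t^{-1}$, so $H=H_A$. The spectral radius is $2$, and Theorem~\ref{thm:family} with $\Gamma=F$ gives $\Delta(n)\simeq2^n$; explicitly, $n\sigma_A(n)=n(2^{n+1}-1)$ lies between $2^n$ and $2^{2n+1}$ for $n\ge1$. If $\Delta\preceq n^m$, then $2^n\preceq n^m$, that is, $2^n\le C(Cn+C)^m+Cn+C$ for all $n$, which fails for large $n$.
\end{proof}

\begin{remark}
For $A=0$ Theorem~\ref{thm:family} gives $\Delta(n)\simeq n$, and for the $d\times d$ Jordan block with eigenvalue $1$ it gives $\Delta(n)\simeq n^{d+1}$. So all of $n,n^2,n^3,\dots$ and $2^n$ occur as distortion functions in the family $H_A$.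
\end{remark}

\begin{thebibliography}{9}

\bibitem{book}
\emph{Introduction to Thompson's group $F$},
\texttt{https://web.mat.upc.edu/pep.burillo/F\%20book.pdf}.

\end{thebibliography}
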